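# Derivations that stay outer in the local multiplier algebra

Conventions: ideals are closed and two-sided, $K(\cdot)$ and $B(\cdot)$ denote compact and bounded operators, $\otimes$ is the spatial tensor product, and $\operatorname{ad}b(x)=bx-xb=[b,x]$. A derivation on a C$^*$-algebra $A$ is a linear map $\delta:A\to A$ with $\delta(xy)=\delta(x)y+x\delta(y)$. It is a textbook theorem that derivations are bounded. Moreover $\delta(J)\subseteq J$ for every ideal $J$, since each element of $J$ is a sum of products $yw$ with $y,w\in J$, and $\delta(yw)=\delta(y)w+y\delta(w)\in J$.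

## 1. Algebras that contain the compact operators

**Proposition 1.** Let $\mathcal K\ne0$ be a Hilbert space of any dimension and $A\subseteq B(\mathcal K)$ a C$^*$-algebra with $K(\mathcal K)\subseteq A$. For every derivation $\delta$ on $A$ there is $b\in B(\mathcal K)$ with $\delta(x)=bx-xb$ for all $x\in A$.

**Proof.** Fix a unit vector $\xi$, and write $|\eta\rangle\langle\xi|$ for the rank-one operator $\zeta\mapsto\langle \xi,\zeta\rangle\eta$, which lies in $A$. Put
$$b\eta=\delta\big(|\eta\rangle\langle\xi|\big)\xi .$$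
This is linear in $\eta$, and $\|b\|\le\|\delta\|$. For $x\in A$,
$$bx\eta=\delta\big(x\,|\eta\rangle\langle\xi|\big)\xi=\delta(x)\,|\eta\rangle\langle\xi|\,\xi+x\,\delta\big(|\eta\rangle\langle\xi|\big)\xi=\delta(x)\eta+xb\eta .$$
So $\delta(x)=bx-xb$. $\square$

Usually $b\notin A$. Where does it live? Every nonzero ideal $J$ of $A$ contains $K(\mathcal K)$: if $0\neq a\in J$, then $K(\mathcal K)\,a\,K(\mathcal K)\ne0$ lies in $J\cap K(\mathcal K)$, and $K(\mathcal K)$ is simple. So $K(\mathcal K)$ is the smallest nonzero ideal, and $b$ multiplies it into itself on both sides. Thus the generator is a multiplier of an ideal.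

The dimension of $\mathcal K$ played no role, so nonseparability alone is no obstacle. What changes for a general $A$ is that there need be no smallest nonzero ideal. One then looks for multipliers of smaller and smaller ideals that generate $\delta$ more and more accurately. The algebra in which such a search takes its limit comes next.

## 2. Multipliers of ideals and the local multiplier algebra

**Definitions.** An ideal $I$ of $A$ is *essential* if it meets every nonzero ideal of $A$ nontrivially. The *multiplier algebra* $M(I)$ is the largest unital C$^*$-algebra containing $I$ as an essential ideal; if $I$ acts nondegenerately on $\mathcal K$, then $M(I)=\{m\in B(\mathcal K): mI+Im\subseteq I\}$. If $J\subseteq I$ are essential ideals, each $m\in M(I)$ maps $J$ into $J$ (write $x\in J$ as a sum of products $yw$ with $y,w\in J$; then $m(yw)=(my)w\in J$), and restriction gives an injective *-homomorphism $M(I)\to M(J)$. The *local multiplier algebra* $M_{\rm loc}(A)$ is the C$^*$-direct limit (the completion of the algebraic direct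 limit) of the $M(I)$, where $I$ runs through the essential ideals directed by reverse inclusion.

Examples. $M(K(\mathcal K))=B(\mathcal K)$. For $A=C([0,1])$ the essential ideals are the $C_0(U)$ with $U$ dense and open, and $M(C_0(U))=C_b(U)$; so $t\mapsto\sin(1/t)$ on $U=(0,1]$ is a local multiplier that is not in $A$. For $A$ as in Proposition 1 all nonzero ideals are essential and $K(\mathcal K)$ is the smallest, so $M_{\rm loc}(A)=B(\mathcal K)$.

We use two basic facts from Ara and Mathieu, *Local Multipliers of C$^*$-Algebras*: $A\subseteq M_{\rm loc}(A)$, and every derivation $\delta$ on $A$ extends uniquely to a derivation $\tilde\delta$ on $M_{\rm loc}(A)$. We say that $\delta$ *becomes inner* in $M_{\rm loc}(A)$ if $\tilde\delta=\operatorname{ad}b$ for some $b\in M_{\rm loc}(A)$. By uniqueness of the extension it is enough that $\delta=\operatorname{ad}b$ on $A$. So Proposition 1 says that derivations on algebras containing the compacts become inner.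

Pedersen's theorem: every derivation on a separable C$^*$-algebra becomes inner in its local multiplier algebra. The problem, taken from Proceedings of the Edinburgh Mathematical Society (2013) 56, 515–534 (doi:10.1017/S0013091512000302), asks whether this holds without separability. The answer is no.

More vocabulary. $A$ is *prime* if any two nonzero ideals have nonzero intersection (algebras as in Proposition 1 are prime, $C([0,1])$ is not). The *density character* is the least cardinality of a dense subset; it is $\aleph_1$ for $K(\ell^2(\omega_1))$. *A direct limit of finite-dimensional algebras* here means the closure of the union of an upward directed family of finite-dimensional *-subalgebras; for $K(\mathcal K)$ take the algebras $PK(\mathcal K)P$, with $P$ a projection onto the span of finitely many basis vectors.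

**Theorem A.** There are a prime C$^*$-algebra $A$ of density character $\aleph_1$, which is a direct limit of (a directed family of) finite-dimensional C$^*$-algebras, and a derivation $\delta$ on $A$ with $\|\delta\|=1$, such that for every nonzero ideal $J$ of $A$ and every $b\in M(J)$
$$\|(\delta-\operatorname{ad}b)|_J\|\ \ge\ 1 .$$
Consequently $\|(\tilde\delta-\operatorname{ad}b)|_A\|\ge1=\|\delta\|$ for all $b\in M_{\rm loc}(A)$. So $\delta$ does not become inner in $M_{\rm loc}(A)$, and on $A$ no inner derivation of $M_{\rm loc}(A)$ approximates $\delta$ better than $0$ does. The same holds for the unitization of $A$.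

By Pedersen's theorem, $\aleph_1$ is the least possible density character. There is also a positive result. $A$ is *$\sigma$-unital* if it has a strictly positive element, i.e. some $k\in A_+$ with $kA$ dense in $A$. For instance $k=\sum_i2^{-i}e_i$ is strictly positive in $K(\ell^2(\mathbb N))$, where $e_i$ are the projections onto the basis vectors. But $K(\ell^2(\omega_1))$ is not $\sigma$-unital, because the range of a compact operator $k$ is separable, so some basis vector is orthogonal to it, and then $kA$ is not dense.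

**Theorem B.** If every nonzero ideal of $A$ contains a nonzero ideal of $A$ which is $\sigma$-unital or simple, then every derivation on $A$ becomes inner in $M_{\rm loc}(A)$.

Theorem A is proved in Sections 3–7. Theorem B is not used there, and is proved in Sections 8–10.

## 3. One block: pairs glued along rows and along columns

To defeat all multipliers we first build an algebra $T$ with an obvious derivation $\operatorname{ad}d$ such that $M(T)$ contains nothing close to $d$.

Let $H=\ell^2(\mathbb N)$ with $0\in\mathbb N$, $G=\ell^2(\omega_1)$, $E=H\otimes G$. Let $e_i\in K(H)$ and $e'_j\in K(G)$ be the rank-one projections onto the basis vectors ($i\in\mathbb N$, $j\in\omega_1$). Let $L_n=6^n$ and $F_n=M_{L_n}(\mathbb C)$ with matrix units $E_{kl}$, $0\le k,l<L_n$, and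
$$d_n=\sum_k\tfrac{k}{L_n}E_{kk},\qquad r_k=E_{kk}+E_{k+1,k+1}.$$
For $n\ge1$ let
$$B_n=\operatorname{span}\{E_{2p,2q}+E_{2p+1,2q+1}:0\le p,q<\tfrac{L_n}2\},$$
$$C_n=\operatorname{span}\{E_{2p+1,2q+1}+E_{2p+2,2q+2}:0\le p,q<\tfrac{L_n}2-1\}.$$
Both are *-subalgebras of $F_n$ isomorphic to full matrix algebras. The algebra $B_n$ glues the indices into pairs $\{0,1\},\{2,3\},\dots$, while $C_n$ glues $\{1,2\},\{3,4\},\dots,\{L_n-3,L_n-2\}$. For $k$ even, $0\le k\le L_n-2$, $r_k$ is a minimal projection of $B_n$; for $k$ odd, $1\le k\le L_n-3$, it is a minimal projection of $C_n$. Since $[d_n,E_{k+s,l+s}]=\frac{k-l}{L_n}E_{k+s,l+s}$, the two terms of each spanning element are scaled by the same number, so $[d_n,B_n]\subseteq B_n$ and $[d_n,C_n]\subseteq C_n$. For $n\ge1$ put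
$$T_n=K(H)\otimes K(G)\otimes F_n+K(H)\otimes1\otimes B_n+1\otimes K(G)\otimes C_n\ \subseteq\ B(E)\otimes F_n.$$

This is a C$^*$-algebra. The product of the second and third summands lies in the first, and the first absorbs products with everything. So the first summand is an ideal in the sum of the first two, and that sum is an ideal in the whole. Since the sum of a C$^*$-subalgebra and a closed ideal is closed, two applications show that $T_n$ is closed. Also $T_n$ is invariant under $\operatorname{ad}(1\otimes1\otimes d_n)$.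

For $n=1$: $d_1=\operatorname{diag}(0,\frac16,\dots,\frac56)$, with pairs $\{0,1\},\{2,3\},\{4,5\}$ for $B_1$ and $\{1,2\},\{3,4\}$ for $C_1$. Together the pairs link $0-1-2-3-4-5$ into one chain. The element $1\otimes1\otimes d_n$ is not a multiplier of $T_n$: it sends $e_0\otimes1\otimes r_0\in T_n$ to $\frac1{L_n}e_0\otimes1\otimes E_{11}$. Now $(e_0\otimes1\otimes1)T_n(e_0\otimes1\otimes1)\subseteq e_0\otimes\big(K(G)\otimes F_n+1\otimes B_n\big)$ and $E_{11}\notin B_n$, so the image is outside $T_n$.

How far from $d_n$ must a multiplier be? Its diagonal entries at $(i,j,l)$ should, for $i$ fixed and $j\to\infty$, be equal on $B_n$-pairs, and for $j$ fixed and $i\to\infty$ be equal on $C_n$-pairs. Along the chain this ought to force the entries at $0$ and $L_n-1$ to agree. Here the uncountability of $\omega_1$ enters.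

**Lemma 2.** Let $L\ge4$ be even and $\beta:\mathbb N\times\omega_1\times\{0,\dots,L-1\}\to\mathbb C$. Suppose:

(a) for all $i\in\mathbb N$ and even $k\le L-2$ there is $\lambda_{i,k}\in\mathbb C$ such that for each $\varepsilon>0$: $|\beta(i,j,l)-\lambda_{i,k}|<\varepsilon$ for $l=k,k+1$ and all but finitely many $j\in\omega_1$;

(b) for all $j\in\omega_1$ and odd $k\le L-3$ there is $\mu_{j,k}\in\mathbb C$ such that for each $\varepsilon>0$: $|\beta(i,j,l)-\mu_{j,k}|<\varepsilon$ for $l=k,k+1$ and all but finitely many $i\in\mathbb N$.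

Then there is $j\in\omega_1$ with $\beta(i,j,L-1)-\beta(i,j,0)\to0$ as $i\to\infty$.

**Proof.** Apply (a) with $\varepsilon=1/q$, $q=1,2,\dots$. For each pair $(i,k)$ the equations
$$\beta(i,j,k)=\beta(i,j,k+1)=\lambda_{i,k}\tag{1}$$
hold for all but countably many $j$. There are countably many pairs $(i,k)$ and $\omega_1$ is uncountable, so we can fix one $j$ for which (1) holds for all $i$ and all even $k\le L-2$. For odd $k\le L-3$ use (b) for this $j$. With $l=k=(k-1)+1$, (1) gives $\lambda_{i,k-1}=\beta(i,j,k)\to\mu_{j,k}$; with $l=k+1$ it gives $\lambda_{i,k+1}=\beta(i,j,k+1)\to\mu_{j,k}$ as $i\to\infty$. Hence $\lambda_{i,k+1}-\lambda_{i,k-1}\to0$. Summing over $k=1,3,\dots,L-3$ gives $\lambda_{i,L-2}-\lambda_{i,0}\to0$, and by (1) $\lambda_{i,L-2}=\beta(i,j,L-1)$ and $\lambda_{i,0}=\beta(i,j,0)$. $\square$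

**Proposition 3.** Let $n\ge1$, $L=L_n$ and $\delta=\operatorname{ad}(1\otimes1\otimes d_n)$ on $T_n$. Then $\|\delta-\operatorname{ad}b\|\ge\frac{L-1}L$ for every $b\in M(T_n)$.

**Proof.** Let $p_{ijl}=e_i\otimes e'_j\otimes E_{ll}\in T_n$, a rank-one projection, and write $p_{ijl}bp_{ijl}=\beta(i,j,l)p_{ijl}$. For $k$ even let $g=e_i\otimes1\otimes r_k\in T_n$. As $r_kB_nr_k=\mathbb Cr_k$, we have $gbg\in gT_ng\subseteq\mathbb Cg+e_i\otimes K(G)\otimes F_n$. So $gbg=\lambda g+e_i\otimes y$ with $y\in K(G)\otimes F_n$ compact. For $l=k,k+1$ we have $p_{ijl}\le g$, so $\beta(i,j,l)-\lambda$ is the diagonal entry of $y$ at $(j,l)$, and at most finitely many of these exceed a given $\varepsilon>0$ in modulus. This is (a). For $k$ odd use $g=1\otimes e'_j\otimes r_k$ and $r_kC_nr_k=\mathbb Cr_k$ in the same way to get (b). Take $j$ from Lemma 2 and $x=e_i\otimes e_j'\otimes E_{L-1,0}\in T_n$. Then $\|x\|=1$, $x^*x=p_{ij0}$, $xx^*=p_{ij,L-1}$, $\delta(x)=\frac{L-1}Lx$, and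
$$x^*\big(\delta(x)-bx+xb\big)p_{ij0}=\Big(\tfrac{L-1}L-\beta(i,j,L-1)+\beta(i,j,0)\Big)p_{ij0}.$$
The left side has norm at most $\|\delta-\operatorname{ad}b\|$. Let $i\to\infty$. $\square$

**Remark (countable columns).** With $G=\ell^2(\mathbb N)$ instead, Proposition 3 breaks down once $L=L_n>3$, and Lemma 2 is false for $\mathbb N\times\mathbb N$. Define $\beta$ as follows. If $i\le j$, put $\beta(i,j,2p)=\beta(i,j,2p+1)=\frac{2p}L$. If $i>j$, put $\beta(i,j,2p+1)=\beta(i,j,2p+2)=\frac{2p+1}L$ for $0\le p\le\frac L2-2$, $\beta(i,j,0)=0$ and $\beta(i,j,L-1)=\frac{L-1}L$. Let $b$ be the diagonal operator with entries $\beta(i,j,l)$. Since $|\beta(i,j,l)-\frac lL|\le\frac1L$ always, $\|b-1\otimes1\otimes d_n\|\le\frac1L$, so $\|(\delta-\operatorname{ad}b)|_{T_n}\|\le\frac2L$. And $b$ is a multiplier of $T_n$. Indeed, let $e_{ii'}$ be a matrix unit of $K(H)$ and $c\in B_n$. With $\beta_{ij}=\operatorname{diag}(\beta(i,j,\cdot))$ and $D=\sum_p\frac{2p}Lr_{2p}\in B_n$ we have $\beta_{ij}=D$ for $j\ge i$, so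
$$b(e_{ii'}\otimes1\otimes c)=e_{ii'}\otimes1\otimes Dc+\sum_{j<i}e_{ii'}\otimes e'_j\otimes(\beta_{ij}-D)c\in T_n .$$
Symmetrically, for a matrix unit $e'_{jj'}$ of $K(G)$ and $c\in C_n$, put $D'=\sum_p\frac{2p+1}Lr_{2p+1}\in C_n$. As $c$ has nonzero rows only among $1,\dots,L-2$, we have $\beta_{ij}c=D'c$ for $i>j$; so $b(1\otimes e'_{jj'}\otimes c)$ equals $1\otimes e'_{jj'}\otimes D'c$ plus finitely many terms from $K(H)\otimes K(G)\otimes F_n$. The first summand of $T_n$ is an ideal of $B(E)\otimes F_n$. So $bT_n\subseteq T_n$, and $T_nb\subseteq T_n$ because $b=b^*$. The diagonal of $\mathbb N\times\mathbb N$ separates the two kinds of limits; on $\mathbb N\times\omega_1$, Lemma 2 says that nothing does.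

**Why one block is not a counterexample.** $T_n$ contains $K(H)\otimes K(G)\otimes F_n=K(E\otimes\mathbb C^{L_n})$, so by Proposition 1 its derivation becomes inner: $1\otimes1\otimes d_n$ is a multiplier of that small ideal. Passing to smaller ideals removes the obstruction. The remedy is to put a new block, with larger $n$, inside the ideal of compact operators, and to repeat this so that every nonzero ideal contains blocks with $\frac{L_n-1}{L_n}$ arbitrarily close to $1$.

## 4. Nesting the blocks

**Step 1: connecting maps.** The purpose is to embed $F_n$ into $T_{n+1}$ so that the derivations match and the image sees all of $T_{n+1}$. For $n\ge0$ define $\iota_n:F_n\to T_{n+1}$ by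
$$\iota_n(E_{kl})=e_0\otimes1\otimes(E_{6k,6l}+E_{6k+1,6l+1})+1\otimes e_0'\otimes(E_{6k+3,6l+3}+E_{6k+4,6l+4}).$$
The first term is in $K(H)\otimes1\otimes B_{n+1}$ because $6k$ is even, the second in $1\otimes K(G)\otimes C_{n+1}$ because $6k+3$ is odd and $6k+4\le L_{n+1}-2$. Each term defines a *-homomorphism, and the two are orthogonal because the index sets $\{6k,6k+1\}_k$ and $\{6k+3,6k+4\}_k$ are disjoint. So $\iota_n$ is a *-homomorphism, injective as $F_n$ is simple. In both terms $\operatorname{ad}(1\otimes1\otimes d_{n+1})$ multiplies by $\frac{6k-6l}{L_{n+1}}=\frac{k-l}{L_n}$, so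
$$[1\otimes1\otimes d_{n+1},\iota_n(x)]=\iota_n([d_n,x])\qquad(x\in F_n).\tag{2}$$

**Lemma 4 (fullness).** The ideal of $T_{n+1}$ generated by $\iota_n(F_n)$ is $T_{n+1}$.

**Proof.** It contains $\iota_n(E_{00})=e_0\otimes1\otimes r_0+1\otimes e_0'\otimes r_3$. Since $r_0r_3=0$, multiplying by $e_0\otimes1\otimes r_0$ and by $1\otimes e_0'\otimes r_3$, which lie in $T_{n+1}$, shows that it contains each of these two elements. Hence it contains the simple algebras $K(H)\otimes1\otimes B_{n+1}$ and $1\otimes K(G)\otimes C_{n+1}$. It contains the nonzero element $e_0\otimes e_0'\otimes r_0=(e_0\otimes1\otimes r_0)(e_0\otimes e_0'\otimes1)$ of the simple ideal $K(H)\otimes K(G)\otimes F_{n+1}$, hence that ideal. $\square$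

**Step 2: the algebra.** The purpose is to iterate. Put $\mathcal H_n=E^{\otimes n}$, $\mathcal H_0=\mathbb C$, $A^{(0)}=\mathbb C=B(\mathcal H_0)\otimes F_0$, $\varphi_n=\mathrm{id}_{B(\mathcal H_n)}\otimes\iota_n$, and
$$A^{(n+1)}=\varphi_n(A^{(n)})+K(\mathcal H_n)\otimes T_{n+1}\ \subseteq\ B(\mathcal H_n)\otimes B(E)\otimes F_{n+1}\subseteq B(\mathcal H_{n+1})\otimes F_{n+1}.$$
We claim by induction that $A^{(n)}$ is a C$^*$-algebra with
$$K(\mathcal H_n)\otimes F_n\subseteq A^{(n)}\subseteq B(\mathcal H_n)\otimes F_n.\tag{3}$$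
For $n=0$ all three are $\mathbb C$. Let it hold for $n$. An element of $A^{(n)}$ is a finite sum $\sum a_{st}\otimes E_{st}$ with $a_{st}\in B(\mathcal H_n)$, and $(a_{st}\otimes\iota_n(E_{st}))(\kappa\otimes t)=a_{st}\kappa\otimes\iota_n(E_{st})t\in K(\mathcal H_n)\otimes T_{n+1}$ for $\kappa\in K(\mathcal H_n)$, $t\in T_{n+1}$; similarly on the other side. So $K(\mathcal H_n)\otimes T_{n+1}$ is a closed ideal in $A^{(n+1)}$, and the sum is a C$^*$-algebra. Moreover
$$K(\mathcal H_{n+1})\otimes F_{n+1}=K(\mathcal H_n)\otimes K(E)\otimes F_{n+1}\subseteq K(\mathcal H_n)\otimes T_{n+1}\subseteq A^{(n+1)}.$$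
The maps $\varphi_n$ are injective. Let $A=\varinjlim(A^{(n)},\varphi_n)$, regard $A^{(n)}\subseteq A$, and write $\varphi_{N,m}:A^{(N)}\to A^{(m)}$ for the composed inclusion.

**Step 3: the derivation.** The purpose is to glue the $\operatorname{ad}(1\otimes d_n)$. Let $\delta_n=\operatorname{ad}(1\otimes d_n)$ on $A^{(n)}$. By (2), for $a=\sum a_{st}\otimes E_{st}\in A^{(n)}$,
$$[1\otimes d_{n+1},\varphi_n(a)]=\sum a_{st}\otimes\iota_n([d_n,E_{st}])=\varphi_n([1\otimes d_n,a]).$$
Also $K(\mathcal H_n)\otimes T_{n+1}$ is invariant under $\operatorname{ad}(1\otimes d_{n+1})$. So by induction $\delta_n(A^{(n)})\subseteq A^{(n)}$ and $\delta_{n+1}\varphi_n=\varphi_n\delta_n$. As $0\le d_n\le1$, $\|\delta_n\|\le2\operatorname{dist}(d_n,\mathbb C1)\le1$. So the $\delta_n$ define a derivation $\delta$ on $A$ with $\|\delta\|\le1$.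

By (3) and Proposition 1, each $A^{(n)}$ is an easy algebra, with generator $1\otimes d_n$. These generators do not pass to the limit.

**Step 4: density character.** $K(H)$, $K(G)$, hence $T_n$ and, by induction, $A^{(n)}$ have dense subsets of cardinality at most $\aleph_1$; so does $A$. And $A\supseteq A^{(1)}\supseteq K(E)\otimes F_1$ contains $\aleph_1$ mutually orthogonal nonzero projections, at mutual distance $1$. So the density character of $A$ is $\aleph_1$.

**Step 5: finite-dimensional approximation.** The purpose is to exhibit the directed family. For each $m\ge1$ choose projections $P_m\ge e_0$, $Q_m\ge e'_0$ onto spans of finitely many basis vectors of $H$, $G$. Put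
$$D_m=P_mK(H)P_m\otimes Q_mK(G)Q_m\otimes F_m+P_mK(H)P_m\otimes1\otimes B_m+1\otimes Q_mK(G)Q_m\otimes C_m .$$
This is a finite-dimensional *-subalgebra of $T_m$. It contains $\iota_{m-1}(F_{m-1})$ and commutes with $P_m\otimes Q_m\otimes1$. Let $\mathcal P_n=\bigotimes_{m\le n}(P_m\otimes Q_m)$, $\mathcal P_0=1$, $C^{(0)}=\mathbb C$, and
$$C^{(n+1)}=\varphi_n(C^{(n)})+\mathcal P_nK(\mathcal H_n)\mathcal P_n\otimes D_{n+1}\subseteq A^{(n+1)}.$$
Inductively, $C^{(n)}$ is a finite-dimensional *-algebra commuting with $\mathcal P_n\otimes1$. Indeed, if this holds for $n$ and $\sum a_{st}\otimes E_{st}\in C^{(n)}$, then each $a_{st}$ commutes with $\mathcal P_n$. So $a_{st}\mathcal P_n\kappa\mathcal P_n=\mathcal P_na_{st}\kappa\mathcal P_n$ for $\kappa$ compact, and with $\iota_n(F_n)D_{n+1}\subseteq D_{n+1}$ (and adjoints) $C^{(n+1)}$ is a *-algebra, clearly finite-dimensional. Both summands commute with $\mathcal P_{n+1}\otimes1=\mathcal P_n\otimes(P_{n+1}\otimes Q_{n+1})\otimes1$. In $A$ we have $C^{(n)}\subseteq C^{(n+1)}$, and by induction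 $C^{(n)}$ grows when the $P_m,Q_m$ grow. So these algebras form a directed family. Their union is dense: by induction its closure contains $A^{(n)}$, and it contains $K(\mathcal H_n)\otimes T_{n+1}$ because the $\mathcal P_nK(\mathcal H_n)\mathcal P_n\otimes D_{n+1}$ have dense union there. Hence it contains $A^{(n+1)}$.

## 5. The ideals of the limit algebra

Let $J_n$ be the ideal of $A$ generated by $K(\mathcal H_n)\otimes F_n\subseteq A^{(n)}$.

**Lemma 5.** (i) $J_n\supseteq K(\mathcal H_n)\otimes T_{n+1}$. (ii) Every nonzero ideal $J$ of $A$ contains $J_n$ for all large $n$. Hence $A$ is prime, and every nonzero ideal of $A$ is essential.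

**Proof.** (i) In $A^{(n+1)}$, $J_n$ contains $\varphi_n(K(\mathcal H_n)\otimes F_n)=K(\mathcal H_n)\otimes\iota_n(F_n)$. Multiply on both sides by elements of $K(\mathcal H_n)\otimes T_{n+1}\subseteq A^{(n+1)}$: $J_n$ contains all $\kappa_1\kappa\kappa_2\otimes t_1\iota_n(x)t_2$. By Lemma 4 the closed span of the $t_1\iota_n(x)t_2$ is $T_{n+1}$, and products $\kappa_1\kappa\kappa_2$ span a dense subspace of $K(\mathcal H_n)$.

(ii) If $J\cap A^{(n)}=0$ for all $n$, then the quotient map $A\to A/J$ is injective, hence isometric, on each $A^{(n)}$; so it is isometric on $A$ and $J=0$. Thus $J\cap A^{(n)}\ne0$ for some $n$, and then for all larger $n$. By (3), $A^{(n)}$ acts on $\mathcal H_n\otimes\mathbb C^{L_n}$ and contains all compact operators there, so its nonzero ideal $J\cap A^{(n)}$ contains $K(\mathcal H_n)\otimes F_n$ (Section 1). Hence $J_n\subseteq J$. Any two nonzero ideals thus both contain some $J_n\ne0$. $\square$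

Part (i) is what the nesting was designed for: however small a nonzero ideal is, it contains elements $f\otimes(e_i\otimes1\otimes r_k)$ and $f\otimes(1\otimes e'_j\otimes r_k)$ from a late block.

## 6. Diagonal compressions of a multiplier

Fix $n\ge0$, put $N=n+1$ and $L=L_N$, let $f\in K(\mathcal H_n)$ be a rank-one projection, and put
$$p_{ijl}=f\otimes e_i\otimes e'_j\otimes E_{ll}\in K(\mathcal H_N)\otimes F_N\subseteq K(\mathcal H_n)\otimes T_N\subseteq J_n .$$
In Proposition 3 we computed inside $gT_ng$. Now $gbg$ lies in the limit $A$, where later blocks have been inserted into the compacts, and $p_{ijl}$ is no longer minimal. The point of the next lemma is that the later blocks cannot disturb the two limits.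

**Lemma 6.** Let $b\in M(J_n)$.

(a) For $i\in\mathbb N$ and even $k\le L-2$ there is $\lambda_{i,k}\in\mathbb C$ such that for each $\varepsilon>0$: $\|p_{ijl}\,b\,p_{ijl}-\lambda_{i,k}p_{ijl}\|<\varepsilon$ for $l=k,k+1$ and all but finitely many $j\in\omega_1$.

(b) For $j\in\omega_1$ and odd $k\le L-3$ there is $\mu_{j,k}\in\mathbb C$ such that for each $\varepsilon>0$: $\|p_{ijl}\,b\,p_{ijl}-\mu_{j,k}p_{ijl}\|<\varepsilon$ for $l=k,k+1$ and all but finitely many $i\in\mathbb N$.

**Proof.** **Step 1: reduction to a finite stage.** For (a) let $g'=e_i\otimes1\otimes r_k\in T_N$ and $g=f\otimes g'$, a projection in $J_n$ by Lemma 5(i). Then $gbg\in J_n\subseteq A$. Given $\varepsilon>0$, pick $m\ge N$ and $z\in A^{(m)}$ with $\|gbg-z\|<\varepsilon/2$. Replacing $z$ by $gzg$ we may assume $z=gzg$.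

**Step 2: what later blocks contribute.** The purpose is to separate $A^{(N)}$ from everything added afterwards. Note that $\varphi_{N,m}=\mathrm{id}_{B(\mathcal H_N)}\otimes\psi$ with a *-homomorphism $\psi:F_N\to B(E^{\otimes(m-N)})\otimes F_m$, restricted to $A^{(N)}$. Put
$$\mathcal Y_m=K(\mathcal H_N)\otimes B(E^{\otimes(m-N)})\otimes F_m .$$
Then
$$A^{(m)}\subseteq\varphi_{N,m}(A^{(N)})+\mathcal Y_m.\tag{4}$$
This is trivial for $m=N$. If it holds for $m$, recall $A^{(m+1)}=(\mathrm{id}\otimes\iota_m)(A^{(m)})+K(\mathcal H_m)\otimes T_{m+1}$. The map $\mathrm{id}\otimes\iota_m$ sends $\mathcal Y_m$ into $\mathcal Y_{m+1}$, and $K(\mathcal H_m)\otimes T_{m+1}=K(\mathcal H_N)\otimes K(E^{\otimes(m-N)})\otimes T_{m+1}\subseteq\mathcal Y_{m+1}$. So (4) holds for $m+1$.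

**Step 3: compression of $A^{(N)}$.** The purpose is to show
$$gA^{(N)}g\subseteq\mathbb Cg+K(\mathcal H_N)\otimes F_N.\tag{5}$$
For $a=\sum a_{st}\otimes E_{st}\in A^{(n)}$ we have $g\varphi_n(a)g=\sum fa_{st}f\otimes g'\iota_n(E_{st})g'\in f\otimes g'T_Ng'$, because $fa_{st}f\in\mathbb Cf$. Also $g(K(\mathcal H_n)\otimes T_N)g\subseteq f\otimes g'T_Ng'$. In $g'T_Ng'$ the first and third summands of $T_N$ give elements of $e_i\otimes K(G)\otimes F_N$, and the second gives $\mathbb Ce_i\otimes1\otimes r_kB_Nr_k=\mathbb Cg'$. So $g'T_Ng'\subseteq\mathbb Cg'+e_i\otimes K(G)\otimes F_N$, and (5) follows.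

**Step 4: the limit.** By (4) and (5), in $B(\mathcal H_m)\otimes F_m$,
$$z=gzg=\lambda g+y,\qquad\lambda\in\mathbb C,\ y\in\mathcal Y_m .$$
Here we used that $\varphi_{N,m}(K(\mathcal H_N)\otimes F_N)\subseteq\mathcal Y_m$ and $g\mathcal Y_mg\subseteq\mathcal Y_m$; both hold since $\varphi_{N,m}$ does not touch the factor $B(\mathcal H_N)$. The projections $u_j=f\otimes e_i\otimes e'_j\in B(\mathcal H_N)$, $j\in\omega_1$, are mutually orthogonal. For a rank-one operator $\kappa=|\xi\rangle\langle\zeta|$ we have $\|u_j\kappa\|=\|u_j\xi\|\|\zeta\|$ and $\sum_j\|u_j\xi\|^2\le\|\xi\|^2$. Hence for each compact $\kappa$ and $\eta>0$, $\|u_j\kappa\|<\eta$ for all but finitely many $j$. Approximating $y$ by finite sums of elementary tensors, $\|(u_j\otimes1)y\|<\varepsilon/2$ for all but finitely many $j$. In $A^{(m)}$ the projection $p_{ijl}$ is $u_j\otimes\psi(E_{ll})\le u_j\otimes1$, and $p_{ijl}\le g$ for $l=k,k+1$. So for these $l$ and $j$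
$$\|p_{ijl}bp_{ijl}-\lambda p_{ijl}\|\le\|gbg-z\|+\|(u_j\otimes1)y\|<\varepsilon,\qquad\lambda=\lambda(\varepsilon).$$
Comparing at a common $j$, $|\lambda(\varepsilon)-\lambda(\varepsilon')|\le\varepsilon+\varepsilon'$. So $\lambda_{i,k}=\lim_{\varepsilon\to0}\lambda(\varepsilon)$ exists and $|\lambda(\varepsilon)-\lambda_{i,k}|\le\varepsilon$. Using $\lambda(\varepsilon/2)$, we see that $\lambda_{i,k}$ has the required property for $\varepsilon$.

**Step 5: part (b).** Run Steps 1–4 with $g'=1\otimes e'_j\otimes r_k\in T_N$, $k$ odd. Now the first and second summands of $T_N$ give elements of $K(H)\otimes e'_j\otimes F_N$ in $g'T_Ng'$, and the third gives $\mathbb C\,1\otimes e_j'\otimes r_kC_Nr_k=\mathbb Cg'$. In Step 4 use the orthogonal projections $f\otimes e_i\otimes e'_j$, $i\in\mathbb N$. $\square$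

## 7. The norm estimate and the end of the proof of Theorem A

**Step 1: one level.** The purpose is to show, for every $n\geq 0$ and $b\in M(J_n)$,
$$\|(\delta-\operatorname{ad}b)|_{J_n}\|\ \ge\ 1-6^{-(n+1)}.\tag{6}$$
Keep the notation of Section 6 and let $\theta$ be the left side. Put $x_{ijl}=f\otimes e_i\otimes e'_j\otimes E_{l0}\in J_n$, so $x_{ijl}^*x_{ijl}=p_{ij0}$ and $x_{ijl}x_{ijl}^*=p_{ijl}$. Choose a state $\rho_{ij}$ of $M(J_n)$ with $\rho_{ij}(p_{ij0})=1$ and let
$$\beta(i,j,l)=\rho_{ij}(x_{ijl}^*\,b\,x_{ijl}).$$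
Since $x_{ijl}=p_{ijl}x_{ijl}$, the inequality $\|p_{ijl}bp_{ijl}-\lambda p_{ijl}\|<\varepsilon$ implies $\|x_{ijl}^*bx_{ijl}-\lambda p_{ij0}\|<\varepsilon$, hence $|\beta(i,j,l)-\lambda|<\varepsilon$. So Lemma 6 gives hypotheses (a) and (b) of Lemma 2. Take $j$ from Lemma 2, and let $x=x_{ij,L-1}$. Then $\|x\|=1$, $\delta(x)=[1\otimes d_N,x]=\frac{L-1}Lx$, and
$$x^*\big(\delta(x)-bx+xb\big)p_{ij0}=\tfrac{L-1}Lp_{ij0}-x^*bx+p_{ij0}bp_{ij0}$$
has norm at most $\theta$. Apply $\rho_{ij}$ and note $x_{ij0}=p_{ij0}$:
$$\Big|\tfrac{L-1}L-\beta(i,j,L-1)+\beta(i,j,0)\Big|\le\theta .$$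
Let $i\to\infty$: $\theta\ge\frac{L-1}L=1-6^{-(n+1)}$.

**Step 2: all ideals.** Let $J\ne0$ be an ideal of $A$ and $b\in M(J)$. By Lemma 5, $J_n\subseteq J$ for all large $n$, and $b$ restricts to an element of $M(J_n)$ (Section 2). By (6), $\|(\delta-\operatorname{ad}b)|_J\|\ge1-6^{-(n+1)}$ for all large $n$, so it is at least $1$. With $J=A$, $b=0$ and $\|\delta\|\le1$ we get $\|\delta\|=1$.

**Step 3: local multipliers.** The purpose is to pass to the completion. Let $b\in M_{\rm loc}(A)$ and $\eta>0$. Choose an essential ideal $J$ and $b'\in M(J)$ with $\|b-b'\|<\eta$. For $x\in J$, $\|x\|\le1$,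
$$\|\tilde\delta(x)-[b,x]\|\ge\|\delta(x)-[b',x]\|-2\eta .$$
By Step 2, $\|(\tilde\delta-\operatorname{ad}b)|_A\|\ge1-2\eta$ for every $\eta>0$. Hence it is at least $1=\|\delta\|$, and in particular $\tilde\delta\ne\operatorname{ad}b$.

**Step 4: the unitization.** First, $A$ has no unit. Otherwise there are $n\geq 0$ and $a\in A^{(n)}$ with $\|1-a\|<1$. Let $y=f\otimes e_1\otimes e'_1\otimes E_{00}\in A^{(n+1)}$ with $f\in K(\mathcal H_n)$ a rank-one projection. Since $e_0e_1=0$ and $e'_0e'_1=0$, $(1\otimes\iota_n(1))y=0$, so $ay=0$ and $\|(1-a)y\|=1$, a contradiction.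

So $A$ is an essential ideal of $\tilde A=A+\mathbb C1$. Put $\delta(1)=0$; this gives a derivation on $\tilde A$ with values in $A$. Its norm is still $1$: let $x\in\tilde A$, $a\in A$, and let $(u_\lambda)$ be a contractive approximate unit of $A$. Then
$$\delta(xu_\lambda)a=\delta(xu_\lambda a)-xu_\lambda\delta(a)\to\delta(xa)-x\delta(a)=\delta(x)a .$$
As $xu_\lambda\in A$ and $\|xu_\lambda\|\le\|x\|$, we get $\|\delta(x)a\|\le\|x\|\|a\|$. Since $\delta(x)\in A$, this gives $\|\delta(x)\|\le\|x\|$.

If $J\ne0$ is an ideal of $\tilde A$, then $J\cap A$ is a nonzero ideal of $A$, so $J_n\subseteq J$ for all large $n$. In particular $\tilde A$ is prime. Each $J_n$ is an ideal of $\tilde A$, so $b'\in M(J)$ restricts to $M(J_n)$, and (6) gives $\|(\delta-\operatorname{ad}b')|_J\|\ge1$. Step 3 then applies word for word to $M_{\rm loc}(\tilde A)$. Finally, $\tilde A$ has density character $\aleph_1$, and the algebras $C^{(n)}+\mathbb C1$ form a directed family of finite-dimensional algebras with dense union. This proves Theorem A. $\blacksquare$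

## 8. A positive generator without central slack

We turn to Theorem B. In general $\delta$ has a generator $h$ in the enveloping von Neumann algebra $A''$, but $h$ need not multiply any ideal. The plan is to find, inside any nonzero ideal $J$, a nonzero ideal $I$ and $b\in M(I)$ close to $h$ on $I$. The device is the identity
$$(\delta(y)+My)y^*=h\,yy^*+y(M-h)y^*\qquad(M\in\mathbb R),\tag{7}$$
immediate from $\delta(y)=hy-yh$. Its left side is in $A$. If $y$ lives at the top of the spectrum of $h$ on $J$, the last term is small. So if such $yy^*$ can be summed to $1$, the sum of the left sides approximates $h$.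

Let $A''$ be the enveloping von Neumann algebra and $Z$ its center. For an ideal $I$ of $A$ let $z_I\in Z$ be its open central projection, so $I''=A''z_I$, and
$$M(I)=\{m\in A''z_I:mI+Im\subseteq I\},$$
restriction to an essential ideal $J\subseteq I$ being $m\mapsto mz_J$. (Example: $A=c_0$, $A''=\ell^\infty$; for the ideal of sequences supported on $S\subseteq\mathbb N$, $z_I=1_S$ and $M(I)=\ell^\infty(S)$.) By the Kadison–Sakai theorem $\delta=\operatorname{ad}h_0|_A$ for some $h_0\in A''$.

**Reduction.** The map $\delta^*(x)=\delta(x^*)^*$ is a derivation, and $\delta=\delta_1+i\delta_2$ with $\delta_1=\frac12(\delta-\delta^*)$, $\delta_2=\frac1{2i}(\delta+\delta^*)$. Both satisfy $\delta_r(x^*)=-\delta_r(x)^*$. If both become inner, so does $\delta$. So assume $\delta(x^*)=-\delta(x)^*$. Then $[h_0,x^*]=-[h_0,x]^*=[h_0^*,x^*]$, so we may replace $h_0$ by its real part and assume $h_0=h_0^*$.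

**Lemma 7.** There is $h\in A''$, $h\ge0$, with $\delta=\operatorname{ad}h|_A$, such that for no nonzero central projection $z$ and $\varepsilon>0$ is $hz\ge\varepsilon z$. Write $E_S$ for the spectral projections of $h$. If $z\ne0$ is a central projection, $M=\|hz\|$ and $\varepsilon>0$, there is a nonzero partial isometry $v\in A''z$ with $vv^*\le E_{(M-\varepsilon,M]}z$ and $v^*v\le E_{[0,\varepsilon)}z$.

**Proof.** The idea is to subtract the largest central element below $h_0$. The set $\{c\in Z_{sa}:c\le h_0\}$ contains $-\|h_0\|$ and is bounded above by $\|h_0\|$. It is upward directed: given $c,c'$, let $q\in Z$ be a projection with $cq\ge c'q$ and $c(1-q)\le c'(1-q)$ (a spectral projection of $c-c'$); then $cq+c'(1-q)$ dominates both and is $\le h_0$, as $q$ is central. Let $c_0\in Z$ be its supremum, a strong limit, so $c_0\le h_0$; put $h=h_0-c_0\ge0$. Then $\operatorname{ad}h=\operatorname{ad}h_0$. If $hz\ge\varepsilon z$, then $c_0+\varepsilon z\le h_0$, which contradicts the choice of $c_0$ unless $z=0$.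

For the second part, $e=E_{(M-\varepsilon,M]}z\ne0$ because $M=\|hz\|$. Let $z'\le z$ be the central support of $e$. Then $E_{[0,\varepsilon)}z'\ne0$, since otherwise $hz'\ge\varepsilon z'$. So $e$ and $E_{[0,\varepsilon)}z'$ have non-orthogonal central supports, and hence nonzero equivalent subprojections. This gives $v$. $\square$

**Lemma 8.** Let $J\ne0$ be an ideal, $M=\|hz_J\|>0$, $0<\varepsilon<M$, $s=M-\varepsilon$. Then $\mathcal L=\{y\in J:y=yE_{[s,M]}\}$ is a nonzero closed left ideal of $A$, and $0\le y(M-h)y^*\le\varepsilon\,yy^*$ for $y\in\mathcal L$.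

**Proof.** $\mathcal L$ is clearly a closed left ideal, and the inequality holds because $0\le(M-h)E_{[s,M]}\le\varepsilon E_{[s,M]}$. It remains to show $\mathcal L\ne0$.

**Step 1: a smoothing operator.** The purpose is to map $J$ into elements with large "spectral increment". Choose $F\in C_c^\infty(\mathbb R)$ with $\operatorname{supp}F\subset(s,M+1)$ and $F=1$ on $[M-\frac\varepsilon2,M]$. By Fourier inversion there is $\phi\in L^1(\mathbb R)$ with $F(\lambda)=\int\phi(t)e^{it\lambda}\,dt$. Put
$$\alpha_\phi(x)=\int\phi(t)\,e^{ith}xe^{-ith}\,dt ,$$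
a norm-convergent integral as $h$ is bounded. For $x\in J$, $e^{ith}xe^{-ith}=e^{it\delta}(x)\in J$ since $\delta(J)\subseteq J$; so $\alpha_\phi(J)\subseteq J$. And $\alpha_\phi$ is $\sigma$-weakly continuous on $J''=A''z_J$: for a normal functional $\omega$, $\omega\circ\alpha_\phi=\int\phi(t)\,\omega(e^{ith}\,\cdot\,e^{-ith})\,dt$ converges in norm in the predual.

**Step 2: two properties.** Let $v$ be as in Lemma 7 with $z=z_J$ and $\varepsilon/4$ in place of $\varepsilon$. We claim
$$E_{[0,s]}\,\alpha_\phi(x)=0\quad(x\in J''),\qquad\alpha_\phi(v)=v.\tag{8}$$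
If $hz_J=\sum\lambda_kE_k$ has finite spectrum, then $\alpha_\phi(x)=\sum_{k,l}F(\lambda_k-\lambda_l)E_kxE_l$. If $\lambda_k\le s$ then $\lambda_k-\lambda_l\le s$ and $F(\lambda_k-\lambda_l)=0$; this is the first claim. And $E_kvE_l\ne0$ only if $\lambda_k\in(M-\frac\varepsilon4,M]$ and $\lambda_l\in[0,\frac\varepsilon4)$, and then $\lambda_k-\lambda_l\in(M-\frac\varepsilon2,M]$ and $F(\lambda_k-\lambda_l)=1$; this is the second.

In general, partition $[0,M]$ into finitely many short intervals, each contained in or disjoint from each of $[0,s]$, $[0,\frac\varepsilon4)$, $(M-\frac\varepsilon4,M]$. Let $\chi$ be constant on each interval, with value in that interval. Then $\chi(hz_J)$ has finite spectrum and the same spectral projections as $hz_J$ for these three sets. So (8) holds, with the same $E_{[0,s]}$ and the same $v$, when $hz_J$ is replaced by $\chi(hz_J)$ in the definition of $\alpha_\phi$. Along a sequence of partitions with mesh tending to $0$, $\chi(hz_J)\to hz_J$ in norm, so for each $t$ the integrands converge in norm,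 dominated by $|\phi(t)|\|x\|$. By dominated convergence (8) holds for $h$.

**Step 3: conclusion.** Since $\alpha_\phi(v)=v\ne0$ and $J$ is $\sigma$-weakly dense in $J''$, there is $x\in J$ with $y_0=\alpha_\phi(x)\ne0$. Then $y_0\in J$ and $E_{[0,s]}y_0=0$, so $y_0^*=y_0^*E_{(s,M]}$, and $0\ne y_0^*\in\mathcal L$. $\square$

## 9. Writing $f(k)$ as a finite sum of $yy^*$

To sum elements $yy^*$ to $1$ with all $y$ in the left ideal $\mathcal L$, we need to write given positive elements exactly as finite sums of this form.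

**Lemma 9.** Let $I$ be an ideal, $\mathcal L\subseteq I$ a closed left ideal of $A$ with $\operatorname{span}\mathcal L\mathcal L^*$ dense in $I$, $k\in I_+$, and $0\le f\in C_c((0,\infty))$. Then $f(k)=\sum_{j\le r}y_jy_j^*$ for some $y_1,\dots,y_r\in\mathcal L$.

**Proof.** **Step 1: domination.** The purpose is to bound $k$, up to a constant, by a finite sum of the required form. Choose $\eta>0$ with $\operatorname{supp}f\subseteq[3\eta,\infty)$, and $q\in C_c((0,\infty))$ with $0\le q\le1$, $q=1$ on $\operatorname{supp}f$, $\operatorname{supp}q\subseteq[2\eta,\infty)$. By density, taking real parts, there is $c'=\frac12\sum(x_iw_i^*+w_ix_i^*)$ with $x_i,w_i\in\mathcal L$ and $\|k-c'\|<\eta$. Since $x_iw_i^*+w_ix_i^*\le x_ix_i^*+w_iw_i^*$, we get $k\le c+\eta$ with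
$$c=\tfrac12\sum(x_ix_i^*+w_iw_i^*)=\sum_{i\le r}a_ia_i^*=YY^*,\qquad a_i\in\mathcal L,\quad Y=(a_1,\dots,a_r).$$

**Step 2: exact factorization.** The purpose is to express $f(k)$ through $c$. Write $q,f$ for $q(k),f(k)$ and put $v=qcq+\eta(1-q^2)$ in the unitization. As $k\ge2\eta$ on $\operatorname{supp}q$,
$$v\ge q(k-\eta)q+\eta(1-q^2)\ge\eta q^2+\eta(1-q^2)=\eta ,$$
so $v$ is invertible. Since $qf^{1/2}=f^{1/2}$, $vf^{1/2}=qcf^{1/2}$, i.e. $f^{1/2}=v^{-1}qcf^{1/2}$. Hence
$$f=(f^{1/2})^*f^{1/2}=f^{1/2}c\,q\,v^{-2}\,q\,c\,f^{1/2}=f^{1/2}Y\,W^2\,Y^*f^{1/2},\qquad W=(Y^*qv^{-2}qY)^{1/2}.$$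

**Step 3: staying in $\mathcal L$.** The entries $a_i^*qv^{-2}qa_j$ lie in $\mathcal L$ (a left multiple of $a_j$) and in $\mathcal L^*$ (a right multiple of $a_i^*$). So $Y^*qv^{-2}qY$ is a positive element of $M_r(\mathcal L\cap\mathcal L^*)$. As $\mathcal L\cap\mathcal L^*$ is a C$^*$-algebra, $W\in M_r(\mathcal L\cap\mathcal L^*)$. So $f=\sum_jy_jy_j^*$ with $y_j=f^{1/2}\sum_ia_iW_{ij}\in\mathcal L$. $\square$

## 10. Summation in $\sigma$-unital or simple ideals: proof of Theorem B

**Proposition 10.** Let $A$ be as in Theorem B and $h$ as in Lemma 7. For every nonzero ideal $J$ and $\varepsilon>0$ there are a nonzero ideal $I\subseteq J$ and $b\in M(I)$ with $\|b-hz_I\|\le\varepsilon$.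

**Proof.** If $\|hz_J\|=0$ take $I=J$, $b=0$. Otherwise let $M=\|hz_J\|$; we may assume $\varepsilon<M$. If $\mathcal L$ is a left ideal of $A$, the closed span of $\mathcal L\mathcal L^*$ is an ideal of $A$, nonzero if $\mathcal L\ne0$.

**Case 1: $J$ contains a nonzero simple ideal $I$.** The aim is to show that $hz_I$ itself is in $M(I)$, so that $b=hz_I$ works. Let $M_I=\|hz_I\|$. If $M_I=0$ this is trivial. Otherwise, for any $\varepsilon'\in(0,M_I)$, Lemma 8 for $I$ gives $\mathcal L\ne0$, and the closed span of $\mathcal L\mathcal L^*$ is a nonzero ideal inside $I$, so it is $I$. For $k\in I_+$ and $0\le f\in C_c((0,\infty))$ write $f(k)=\sum y_jy_j^*$ by Lemma 9. By (7),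
$$hf(k)+\sum y_j(M_I-h)y_j^*=\sum(\delta(y_j)+M_Iy_j)y_j^*\in I ,$$
and $0\le\sum y_j(M_I-h)y_j^*\le\varepsilon'f(k)$. So $\operatorname{dist}(hf(k),I)\le\varepsilon'\|f(k)\|$. Approximating $k$ in norm by such $f(k)$ with $\|f(k)\|\le\|k\|$, we get $\operatorname{dist}(hk,I)\le\varepsilon'\|k\|$. As $\varepsilon'$ is arbitrary, $hk\in I$. So $hI\subseteq I$, and taking adjoints $Ih\subseteq I$.

**Case 2: $J$ contains no nonzero simple ideal.** **Step 1: setup.** The purpose is to find a $\sigma$-unital ideal on which Lemma 9 applies. Take $\mathcal L$ from Lemma 8 for $J$ and $\varepsilon$, and let $I_1\subseteq J$ be the closed span of $\mathcal L\mathcal L^*$, a nonzero ideal. By hypothesis there is a nonzero $\sigma$-unital ideal $I\subseteq I_1$. Put $\mathcal L_2=\mathcal L\cap I$. Then $I\mathcal L\subseteq\mathcal L_2$, so the closed span of $\mathcal L_2\mathcal L_2^*$ contains that of $I\mathcal L\mathcal L^*I$, hence $II_1I\supseteq III$, whose closed span is $I$.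

**Step 2: a countable sum equal to $1$.** This step is where $\sigma$-unitality is used. Let $k\in I$ be strictly positive. Let $g_0=0$ and, for $q\ge1$, $g_q(t)=\min(1,\max(0,2qt-1))$ on $(0,\|k\|]$, continued linearly to $0$ on $[\|k\|,\|k\|+1]$ and by $0$ beyond. Then $g_q\in C_c((0,\infty))$, $0\le g_q\le1$, $g_q$ increases with $q$, and $g_q=1$ on $[\frac1q,\|k\|]$ if this is nonempty. So $\|k(1-g_q(k))\|\le\frac1q$, and since $kI$ is dense in $I$, $g_q(k)\to1$ strictly in $M(I)$. Put $f_q=g_q-g_{q-1}\ge0$. By Lemma 9 each $f_q(k)$ is a finite sum of elements $yy^*$ with $y\in\mathcal L_2$. Enumerating these in order of $q$ (using $y=0$ where $f_q(k)=0$), we get $y_1,y_2,\ldots\in\mathcal L_2$ such that $s_R=\sum_{r\le R}y_ry_r^*$ increases and, for each $q$, $g_q(k)\le s_R\le1$ for all large $R$. Hence for $a\in I$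
$$\|a(1-s_R)\|^2\le\|a(1-s_R)a^*\|\to0 ,$$
where the first inequality uses $(1-s_R)^2\le1-s_R$.

**Step 3: the multiplier.** The purpose is to sum (7). Put
$$b_R=\sum_{r\le R}(\delta(y_r)+My_r)y_r^*=hs_R+c_R\in I,\qquad c_R=\sum_{r\le R}y_r(M-h)y_r^* .$$
By Lemma 8, $0\le c_{R'}-c_R\le\varepsilon(s_{R'}-s_R)$ for $R'\ge R$. So $0\le c_R\le\varepsilon$, and $c_R$ increases strongly to some $c\in A''z_I$ with $0\le c\le\varepsilon$. Let $b=hz_I+c$; then $\|b-hz_I\|\le\varepsilon$.

**Step 4: $b\in M(I)$.** Strong convergence is not enough; we need norm convergence after multiplying by $a\in I$. Since $\Delta^2\le\|\Delta\|\Delta$ for $\Delta\ge0$,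
$$\|a(c_{R'}-c_R)\|^2\le\|c_{R'}-c_R\|\,\|a(c_{R'}-c_R)a^*\|\le\varepsilon^2\|a(s_{R'}-s_R)a^*\|\to0\qquad(R,R'\to\infty).$$
So $ac_R\to ac$ and, taking adjoints, $c_Ra\to ca$ in norm. Hence $b_Ra=hs_Ra+c_Ra\to ha+ca=ba$. With $ah=ha-\delta(a)$ and $a,\delta(a)\in I$,
$$ab_R=(ha-\delta(a))s_R+ac_R\to ha-\delta(a)+ac=ah+ac=ab .$$
As $b_R\in I$ and $I$ is closed, $ab,ba\in I$. So $b\in M(I)$. $\square$

Step 2 of Case 2 is exactly where the method needs the hypothesis: one strictly positive element $k$ produces a countable family that can be summed in order, with norm control of all tails. In the absence of such a $k$ this step is not available.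

**Proof of Theorem B.** **Step 1: essential ideals.** The purpose is to patch the pieces of Proposition 10. For $n\in\mathbb N$ choose, by Zorn's lemma, a maximal family $\{I_\alpha\}$ of mutually orthogonal nonzero ideals admitting $b_\alpha\in M(I_\alpha)$ with $\|b_\alpha-hz_{I_\alpha}\|\le2^{-n}$. Let $I^n=\bigoplus^{c_0}I_\alpha$. If a nonzero ideal $J$ were orthogonal to $I^n$, Proposition 10 inside $J$ would give a further member of the family. So $I^n$ is essential. As $\|b_\alpha\|\le\|h\|+1$ and the $z_{I_\alpha}$ are orthogonal with sum $z_{I^n}$, the strong sum $b^n=\sum b_\alpha$ exists and multiplies finite sums of elements of the $I_\alpha$, hence all of $I^n$, into $I^n$. So $b^n\in M(I^n)$ and $\|b^n-hz_{I^n}\|\le2^{-n}$.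

**Step 2: the limit.** In $M(I^n\cap I^m)\subseteq A''z_{I^n\cap I^m}$ both $b^n$ and $b^m$ are close to $hz_{I^n\cap I^m}$, so $\|b^n-b^m\|\le2^{-n}+2^{-m}$. Thus $(b^n)$ is Cauchy in $M_{\rm loc}(A)$; let $b$ be its limit. For $x\in A$, the element $[b^n,x]-\delta(x)$ of $M(I^n)$ equals $[b^n-hz_{I^n},x]z_{I^n}$, of norm at most $2^{1-n}\|x\|$. Hence $[b,x]=\delta(x)$ for all $x\in A$, and by uniqueness of the extension $\tilde\delta=\operatorname{ad}b$. $\blacksquare$

**Remark.** Ideals of separable C$^*$-algebras are $\sigma$-unital, so Theorem B contains Pedersen's theorem. It also shows that any counterexample must have a nonzero ideal containing no nonzero $\sigma$-unital and no nonzero simple ideal. By Theorem A, counterexamples exist already in density character $\aleph_1$, even among prime direct limits of finite-dimensional C$^*$-algebras.
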